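# Two best designs in one ball: the ground state of a two-phase conductor

## A pinch of soft material in the unit ball of $\mathbb R^3$

Take the unit ball $\Omega$ of $\mathbb R^3$, filled with a material of conductivity $1$, except on a small set $A$ where the conductivity is $1/K$ with $K$ large. Let $\sigma$ be the resulting coefficient, and let $\lambda$ be the lowest eigenvalue of $-\operatorname{div}(\sigma\nabla u)=\lambda u$ with $u=0$ on $\partial\Omega$. The volume of the soft set $A$ is prescribed. Where should we put $A$ to make $\lambda$ as small as possible?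

Let us try by hand with $A$ radial, $A=\{|x|\in E\}$, $E\subset(0,1)$, and write the volume as $\int_E r^2\,dr=\ell^3/3$, so that $A$ has the volume of a ball of radius $\ell$. The ground state is simple and positive, so it is unchanged by rotations and is a function $u(r)$, which we normalize by $\int_0^1u^2r^2dr=1$. With $a=1/\sigma\in\{1,K\}$ and
$$g(r)=r^{-2}\int_0^r u\,s^2ds ,$$
the equation $-(r^2\sigma u')'=\lambda r^2u$ integrates to $u'=-\lambda a g$. (This passage to an ODE is justified in Lemma 1 below.) Thus $g$ is the heat flux divided by $\lambda$. Multiplying the equation by $u$ and integrating, $\lambda=\int\sigma u'^2r^2dr=\lambda^2\int ag^2r^2dr$, so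
$$\frac1\lambda=\int_0^1 a\,g^2r^2dr=\int_0^1g^2r^2dr+(K-1)\int_E g^2r^2dr. \tag{1}$$
By Cauchy–Schwarz, $g^2\le r^{-4}\cdot\frac{r^3}3\cdot 1$, that is,
$$g^2\le\frac1{3r}. \tag{2}$$
Moreover, if $a'=1/\sigma'$ is any other radial coefficient with values in $\{1,K\}$ and lowest eigenvalue $\lambda'$, then
$$\int_0^1a'g^2r^2dr\le\frac1{\lambda'}. \tag{3}$$
Indeed, let $w'=-a'g$, $w(1)=0$, so $-(r^2\sigma'w')'=r^2u$. Call the left side of (3) $X$. Then $X=\int\sigma'w'^2r^2dr=\int uw\,r^2dr\le(\int w^2r^2dr)^{1/2}\le (X/\lambda')^{1/2}$ by the Rayleigh quotient of $\sigma'$, so $X\le1/\lambda'$. To lower the eigenvalue we should therefore move soft material to where the flux $g$ is large.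

Now fix $K=10^5$ and try two volumes.

*Volume $\ell=10^{-2}$.* Put $A$ into the shell $\ell<|x|<2^{1/3}\ell$ and test the Rayleigh quotient with the function that is $1$ for $|x|\le\ell$, is $0$ for $|x|\ge2^{1/3}\ell$, and is linear in between. The numerator is $\frac1K\big((2^{1/3}-1)\ell\big)^{-2}\frac{4\pi}3\ell^3$ and the denominator is at least $\frac{4\pi}3\ell^3$. Since $(2^{1/3}-1)^{-2}<15$,
$$\lambda<\frac{15}{K\ell^2}=1.5 .$$
On the other hand, suppose that $A\subset\{|x|\ge 0.1\}$. By (2), $\int_0^1g^2r^2dr\le\int_0^1\frac r3dr=\frac16$, and $g^2\le\frac{10}3$ on $E$. So (1) gives $\frac1\lambda\le\frac16+10^5\cdot\frac{10}3\cdot\frac{10^{-6}}3=\frac16+\frac19=\frac5{18}$, and $\lambda\ge3.6$. Hence a best radial $A$ must have a part of positive measure in the core $\{|x|<0.1\}$.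

*Volume $\ell=10^{-4}$.* Let $A$ be any radial set of this volume. Since $\sigma\le1$, we have $\lambda\le\pi^2$, the eigenvalue without soft material. The weight $r=r^{-1}\cdot r^2$ has a decreasing density $r^{-1}$ with respect to $r^2dr$, so $\int_Er\,dr\le\int_0^\ell r\,dr=\ell^2/2$. As $u$ is nonincreasing, $u(\frac12)^2\cdot\frac1{24}\le1$ and $g\le u(0)r/3$. Therefore
$$u(0)-u(\tfrac12)=\lambda\int_0^{1/2}ag\,dr\le\frac{\lambda u(0)}3\Big(\frac18+\frac{K\ell^2}2\Big)\le 0.42\,u(0),$$
so $u(0)\le\sqrt{24}/0.58<9$ and $g\le3r$. In the core $r<0.1$ we get $g^2<0.09$. Outside there is more flux. By (2), $K\int_Eg^2r^2dr\le\frac K3\int_Er\,dr\le\frac{K\ell^2}6<0.0002$, so (1) and $1/\lambda\ge1/\pi^2>0.101$ give $\int_0^1g^2r^2dr>0.1008$. The part $r<0.1$ contributes at most $0.09\cdot\frac{10^{-3}}3$, so $\int_{0.1}^1g^2r^2dr>0.1$. If $p=\int_Fr^2dr$ with $F=\{r>0.1:\ g^2>0.2\}$, then $0.1<\frac{0.2}3+\frac{10}3p$, so $p>0.0099$, much more than $\ell^3/3$. If $A$ had a part of positive measure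 in the core, we could move it into $F\setminus E$. That raises $\int ag^2r^2dr$ strictly, and by (3) the eigenvalue drops strictly. So a best radial $A$ has *no* part in $\{|x|<0.1\}$.

With the same two materials, the best radial design uses the core at the larger volume and avoids it at the smaller one. When the volume decreases from the one value to the other, does the soft set slide out of the core continuously, or does it jump? If it jumps, then at the volume of the jump we should expect two best designs. The example does not decide this, but it poses the question of these notes: **is the best design in a ball unique?**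

## The design problem and three theorems

Let $\Omega\subset\mathbb R^d$ be a bounded domain, $0<\alpha<\beta$ and $0<m<|\Omega|$. For a measurable $B\subset\Omega$ put $A=\Omega\setminus B$, $\sigma=\alpha\chi_A+\beta\chi_B$, and
$$\lambda(B)=\min_{u\in H^1_0(\Omega)\setminus\{0\}}\frac{\int_\Omega\sigma|\nabla u|^2dx}{\int_\Omega u^2dx}.$$
We recall that this is the first eigenvalue of $-\operatorname{div}(\sigma\nabla u)=\lambda(B)u$ in $\Omega$, $u=0$ on $\partial\Omega$; it is simple, with an eigenfunction that is unique once normalized by $u>0$ and $\int_\Omega u^2dx=1$. Eigenfunctions for different eigenvalues are orthogonal in $L^2$, so a positive eigenfunction always belongs to the first eigenvalue. The problem is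
$$\inf\{\lambda(B):\ B\in\mathcal B\},\qquad\mathcal B=\{B\subset\Omega\text{ measurable},\ |B|=m\}, \tag{4}$$
and a classical solution, or minimizer, is a $B\in\mathcal B$ attaining the infimum. When $\Omega$ is a ball, (4) has at least one radially symmetric classical solution (Alvino, Trombetti and Lions, 1989; Conca, Mahadevan and Sanz, 2009). The question is whether, for $d\ge2$ and $\Omega$ a ball, any two minimizers coincide up to a null set for every admissible choice of $d$, the radius, $\alpha,\beta,m$. The answer is no. Throughout, $\Omega$ is a ball in $\mathbb R^d$ and $K:=\beta/\alpha>1$.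

**Theorem 1 (non-uniqueness).** Let $d\ge3$. There are $K_d<\infty$ and $0<c_d<C_d$ such that for every ball $\Omega$ and all $0<\alpha<\beta$ with $K\ge K_d$ there is $m\in(0,|\Omega|)$, with $c_dK^{-d/2}\le1-\frac m{|\Omega|}\le C_dK^{-d/2}$, for which (4) has two radially symmetric minimizers that differ on a set of positive measure. For $d=3$ one may take $K_3=10^9$.

**Theorem 2 (radial rigidity).** For $d\ge2$ and all admissible parameters, every minimizer of (4) is radially symmetric (up to a null set).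

**Theorem 3 (uniqueness at low contrast).** For every $d\ge2$ there is $k_d>1$ such that if $\beta/\alpha\le k_d$ then, for every radius and every $m\in(0,|\Omega|)$, (4) has exactly one minimizer up to null sets, and its set $A$ is a concentric shell $\{\rho<|x|<r\}$.

So for $d\ge3$ uniqueness for all $m$ holds at low contrast and fails at high contrast. Not settled here: $d=2$ beyond Theorem 3, and intermediate contrasts for $d\ge3$.

**Normalization.** Translating, scaling $x$ and dividing $\sigma$ by $\beta$ multiplies every $\lambda(B)$ by the same positive constant and changes neither $K$ nor $m/|\Omega|$. So we take $\Omega$ to be the unit ball centered at $0$, $\beta=1$, $\alpha=1/K$. Put $\omega_d=|\Omega|$ and $a:=1/\sigma=1+(K-1)\chi_A\in\{1,K\}$. Let $d\nu=r^{d-1}dr$ on $(0,1)$, so the total mass of $\nu$ is $1/d$, and let $H=L^2((0,1),\nu)$ with norm $\|\cdot\|$ and inner product $\langle\cdot,\cdot\rangle$. For radial $A=\{|x|\in E\}$ we have $|A|=d\omega_d\,\nu(E)$. Put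
$$v:=\frac{|\Omega|-m}{d\omega_d}\in(0,\tfrac1d),\qquad\text{so}\qquad 1-\frac m{|\Omega|}=dv .$$
Sets are understood up to null sets.

## The radial eigenvalue as the norm of a compact operator

Let $d\ge2$. The example suggests working with the flux rather than with the gradient. For $w,f\in H$ let
$$Tw(r)=r^{1-d}\int_0^rw\,s^{d-1}ds,\qquad T^*f(s)=\int_s^1f\,dr .$$
By Fubini, $\langle Tw,f\rangle=\int_0^1f(r)\int_0^rw\,s^{d-1}ds\,dr=\langle w,T^*f\rangle$, so $T^*$ is the adjoint of $T$. The kernel of $T$ with respect to $\nu$ is $r^{1-d}\chi_{\{s<r\}}$. It is square integrable: $\int_0^1r^{2-2d}\,\frac{r^d}d\,r^{d-1}dr=\frac1{2d}$. So $T$ is Hilbert–Schmidt, in particular compact. By Cauchy–Schwarz,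
$$|Tw(r)|^2\le\tfrac1d\,r^{2-d}\|w\|^2. \tag{5}$$
For measurable $a:(0,1)\to[1,K]$ let $L_a=T^*aT$. It is compact, self-adjoint and nonnegative, and we put
$$\Psi(a)=\|L_a\|=\max_{\|w\|=1}\langle L_aw,w\rangle=\max_{\|w\|=1}\int a\,(Tw)^2d\nu .$$
We recall that the maximum is the top eigenvalue, and a unit vector attains it if and only if it is a top eigenfunction.

For example, let $d=3$, $a=1$ and $e_n=\sqrt2\,\sin(n\pi r)/r$. The functions $re_n$ form an orthonormal basis of $L^2(0,1)$, so the $e_n$ form one of $H$. From $(r^2e_n')'=-(n\pi)^2r^2e_n$ and $r^2e_n'\to0$ at $0$ we get $Te_n=-(n\pi)^{-2}e_n'$, and $T^*(-e_n')=e_n$ because $e_n(1)=0$. So $L_1e_n=(n\pi)^{-2}e_n$, the eigenvalues of $L_1$ are $(n\pi)^{-2}$, and $\Psi(1)=1/\pi^2$.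

**Lemma 1.** The top eigenvalue $\Psi(a)$ of $L_a$ is simple, with an eigenfunction $u>0$ on $(0,1)$, $\|u\|=1$. It is bounded, nonincreasing and Lipschitz on $(0,1]$ (hence extends to $[0,1]$), $u(1)=0$, and with $g:=Tu$, $\lambda:=1/\Psi(a)$,
$$u'=-\lambda ag,\qquad g'=u-\tfrac{d-1}rg,\qquad0<g\le\tfrac{u(0)}d\,r, \tag{6}$$
$$u(0)\Big(1-\frac\lambda d\int_0^sa\,r\,dr\Big)\le u(s)\le\big(d/s^d\big)^{1/2}\qquad(0<s\le1). \tag{7}$$
Moreover $\lambda$ is the first Dirichlet eigenvalue of $-\operatorname{div}(a(|x|)^{-1}\nabla\,\cdot)$ in $\Omega$, with eigenfunction $u(|x|)$.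

*Proof.* **Simplicity and sign.** Let $w$ be a top eigenfunction. Since $|Tw|\le T|w|$, we have $\langle L_a|w|,|w|\rangle\ge\langle L_aw,w\rangle$, so $|w|$ is also a top eigenfunction. Next, let $w\ge0$ be any nonzero top eigenfunction. Then $w(s)=\lambda\int_s^1aTw\,dr$, where $Tw\ge0$ and $Tw>0$ near $r=1$, because $r^{d-1}Tw(r)\to\int w\,d\nu>0$. So $w>0$ on $(0,1)$. If a top eigenfunction $w$ changed sign, $|w|+w$ and $|w|-w$ would be nonzero nonnegative top eigenfunctions with product zero, which contradicts their positivity. So every top eigenfunction has a strict sign, two of them are never orthogonal, and the eigenspace has dimension one.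

**Equations and the upper bound.** Let $u>0$, $\|u\|=1$. The function $g=Tu$ is continuous and positive on $(0,1]$. From $u(s)=\lambda\int_s^1ag\,dr$ we see that $u$ is nonincreasing and locally absolutely continuous on $(0,1]$, that $u(1)=0$, and that $u'=-\lambda ag$. Differentiating $r^{d-1}g=\int_0^rus^{d-1}ds$ gives the equation for $g$. By monotonicity, $u(s)^2s^d/d\le\int_0^su^2d\nu\le1$.

**Boundedness.** Suppose $u\le Cr^{-p}$ with $0<p<d$, $p\ne2$. Then $g\le\frac C{d-p}r^{1-p}$, and $u=\lambda\int_s^1ag\,dr\le C'\int_s^1r^{1-p}dr\le C''s^{-(p-2)^+}$. We may start from some $p\in[d/2,d)$ that is not an even integer, since $u\le\sqrt d\,r^{-d/2}\le\sqrt d\,r^{-p}$. Each step lowers $p$ by $2$ as long as $p>2$, the exponents $p,p-2,\dots$ are positive and never equal to $2$, and once $p<2$ the next step gives $u$ bounded. Let $u(0)$ be the limit of $u$ at $0$. Then $u\le u(0)$ gives $g\le u(0)r/d$, so $u'$ is bounded, $u$ is Lipschitz, and $u(0)-u(s)=\lambda\int_0^sag\,dr\le\frac{\lambda u(0)}d\int_0^sa\,r\,dr$.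 This is the lower bound in (7).

**The partial differential equation.** The function $x\mapsto u(|x|)$ is Lipschitz on $\overline\Omega$ and zero on $\partial\Omega$, so it lies in $H^1_0(\Omega)$. For $\psi\in C_c^\infty(\Omega)$, in polar coordinates $x=r\xi$,
$$\int_\Omega a^{-1}\nabla u\cdot\nabla\psi\,dx=-\lambda\int_{S^{d-1}}\!\int_0^1r^{d-1}g\,\partial_r\psi\,dr\,d\xi=\lambda\int_{S^{d-1}}\!\int_0^1u\,r^{d-1}\psi\,dr\,d\xi=\lambda\int_\Omega u\psi\,dx .$$
The integration by parts has no boundary terms, since $r^{d-1}g$ vanishes at $0$ and $\psi$ vanishes at $r=1$. So $u(|x|)$ is a positive Dirichlet eigenfunction with eigenvalue $\lambda$, and $\lambda$ is the first eigenvalue. $\square$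

For radial $B=\Omega\setminus\{|x|\in E\}$ and $a_E:=1+(K-1)\chi_E$ we therefore have $\lambda(B)=1/\Psi(a_E)$. Minimizing $\lambda$ over radial sets means maximizing $\Psi(a_E)$ over $\nu(E)=v$.

## Maximizers are sets, and convexity points the wrong way

Limits of sets need not be sets: if $E_n$ is every second interval of length $1/n$ in $(0,1)$, then $\chi_{E_n}\to\frac12$ weak-$*$ in $L^\infty$, that is, $\int\chi_{E_n}f\,dr\to\frac12\int f\,dr$ for all $f\in L^1$. So we enlarge the class to
$$\mathcal A_v=\Big\{a=1+(K-1)\theta:\ 0\le\theta\le1,\ \int\theta\,d\nu=v\Big\},\qquad\Phi(v)=\sup_{\mathcal A_v}\Psi .$$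
This class is convex and weak-$*$ sequentially compact.

The first thing a sensible person tries is convexity. As a maximum of functions linear in $a$, the functional $\Psi$ is convex on $\mathcal A_v$. If we were *minimizing* a strictly convex functional, two solutions $a_1\ne a_2$ would be excluded at once by their average. But we are *maximizing*: convexity says $\Psi(\frac{a_1+a_2}2)\le\Phi(v)$, which contradicts nothing. What convexity does give is that the good points are extreme points. Here is the precise statement.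

**Definition.** A set $E\subset(0,1)$ with $\nu(E)=v$ is *optimal* (for $v$) if $\Psi(a_E)=\Phi(v)$.

**Lemma 2.** Let $0<v<1/d$.

1. $\Phi(v)$ is attained, and every maximizer in $\mathcal A_v$ is of the form $a_E$.
2. If $E$ is optimal, with $g$ from Lemma 1 for $a_E$, there is $c\ge0$ with $\{g^2>c\}\subset E\subset\{g^2\ge c\}$. In particular $g(x)\ge g(y)$ for a.e. $x\in E$ and a.e. $y\notin E$, and $\int\chi_Eg^2d\nu\ge\int\theta g^2d\nu$ whenever $0\le\theta\le1$, $\int\theta\,d\nu=v$.
3. If $v_n\to v$ with $v_n\in(0,1/d)$ and $E_n$ is optimal for $v_n$, then along a subsequence $\chi_{E_n}\to\chi_E$ in $L^1(\nu)$ with $E$ optimal for $v$, and the corresponding $g_n$ converge to $g$ uniformly on $[0,1]$ (with value $0$ at $0$).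

*Proof.* **Step 1: weak-$*$ continuity.** This step gives existence. Let $a_n\to a$ weak-$*$ with values in $[1,K]$. Approximate $T$ in norm by finite-rank operators $T_N=\sum_{i\le N}f_i\langle e_i,\cdot\rangle$. The difference between $T^*(a_n-a)T$ and $T_N^*(a_n-a)T_N$ has norm at most $K(\|T\|+\|T_N\|)\|T-T_N\|$, uniformly in $n$. The operator $T_N^*(a_n-a)T_N$ depends linearly on the finitely many numbers $\int(a_n-a)f_if_j\,d\nu$, which tend to $0$. So $L_{a_n}\to L_a$ in norm and $\Psi(a_n)\to\Psi(a)$. Hence $\Psi$ attains its maximum on $\mathcal A_v$.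

**Step 2: the bathtub principle.** This step turns maximality into a statement about level sets. Let $a=1+(K-1)\theta$ be a maximizer with $u,g$ from Lemma 1. For every $b\in\mathcal A_v$,
$$\int bg^2d\nu\le\Psi(b)\le\Psi(a)=\int ag^2d\nu .$$
So $\theta$ maximizes $\int\theta g^2d\nu$ among $0\le\theta\le1$, $\int\theta\,d\nu=v$. Let $c=\inf\{t\ge0:\nu(g^2>t)\le v\}$. The function $t\mapsto\nu(g^2>t)$ is nonincreasing and right-continuous, so $\nu(g^2>c)\le v$. Also $\nu(g^2\ge c)\ge v$: for $c>0$ by letting $t\uparrow c$, and for $c=0$ because the total mass is $1/d>v$. For feasible $\theta$,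
$$\int\theta g^2d\nu-cv=\int\theta(g^2-c)\,d\nu\le\int(g^2-c)_+d\nu ,$$
with equality if and only if $\theta=1$ a.e. on $\{g^2>c\}$ and $\theta=0$ a.e. on $\{g^2<c\}$. Feasible $\theta$ of this form exist by the two inequalities on $c$. So our maximizer $\theta$ has this form.

**Step 3: no intermediate values.** Suppose $0<\theta<1$ on a set of positive measure. Then for some $\epsilon>0$ the set $\{\epsilon<\theta<1-\epsilon\}$ has positive measure, and by Step 2 it lies in $\{g^2=c\}$. Split it into two halves of equal $\nu$-measure and change $\theta$ by $+\epsilon$ on one and $-\epsilon$ on the other. This gives $b\in\mathcal A_v$, $b\ne a$, with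
$$\int bg^2d\nu=\int ag^2d\nu=\Psi(a)\ge\Psi(b)\ge\int b(Tu)^2d\nu=\int bg^2d\nu .$$
So $\Psi(b)=\Psi(a)$ and $u$ is a top eigenfunction of $L_b$ as well. Then $L_bu=L_au$, that is, $\int_s^1(b-a)g\,dr=0$ for all $s$, and since $g>0$ we get $b=a$ a.e., a contradiction. This proves 1, and with Step 2 it proves 2 (for the inequality between values of $g$, recall $g>0$).

**Step 4: limits of optimal sets.** Let $\chi_{E_n}\to\theta$ weak-$*$ along a subsequence, $a_n=a_{E_n}$, $a=1+(K-1)\theta$. Then $a\in\mathcal A_v$. Any $b=1+(K-1)\vartheta\in\mathcal A_v$ is a uniform limit of $b_n=1+(K-1)\vartheta_n\in\mathcal A_{v_n}$: take $\vartheta_n=\frac{v_n}v\vartheta$ if $v_n\le v$ and $\vartheta_n=\vartheta+\frac{v_n-v}{1/d-v}(1-\vartheta)$ if $v_n>v$. So $\Psi(a)=\lim\Psi(a_n)\ge\lim\Psi(b_n)=\Psi(b)$, and $a$ is a maximizer. By part 1, $\theta=\chi_E$ with $E$ optimal, and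
$$\int|\chi_{E_n}-\chi_E|\,d\nu=\int_E(1-\chi_{E_n})\,d\nu+\int_{(0,1)\setminus E}\chi_{E_n}d\nu\to0 .$$

**Step 5: convergence of the fluxes.** Let $u_n,u$ be the normalized positive eigenfunctions for $a_n,a$, and let $\gamma_a>0$ be the gap between the two largest eigenvalues of $L_a$. By norm convergence, $\langle L_au_n,u_n\rangle=\Psi(a_n)+o(1)\to\Psi(a)$. Splitting $u_n$ into its component along $u$ and the rest, $\langle L_au_n,u_n\rangle\le\Psi(a)-\gamma_a(1-\langle u_n,u\rangle^2)$. As $\langle u_n,u\rangle\ge0$, we get $\langle u_n,u\rangle\to1$ and $u_n\to u$ in $H$. By (5) applied to $T(u_n-u)$, $g_n\to g$ uniformly on $[\eta,1]$ for every $\eta>0$. Near $0$ we need a bound that is uniform in $n$. Since $L_{a_n}\ge L_1$, $\lambda_n\le\lambda_0:=1/\Psi(1)$. Choose $s\in(0,1]$ with $\lambda_0Ks^2\le d$. The bracket in (7) is at least $1-\frac{\lambda_0}d\cdot\frac{Ks^2}2\ge\frac12$, so $u_n(0)\le2(d/s^d)^{1/2}$, and $0\le g_n\le Cr$ with $C$ independent of $n$. So the convergence is uniform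 on $[0,1]$. $\square$

Part 1 also says that the average of two distinct maximizers is never a maximizer. So convexity neither proves nor refutes uniqueness, and we must look at the fluxes themselves.

By the existence result quoted after (4), problem (4) has a radial minimizer. With Lemma 2.1 this means that the minimum in (4) is $1/\Phi(v)$, and **the radial minimizers of (4) are exactly the sets given by optimal $E$**. (Existence is proved again in the section on Theorem 2.)

## The flux of the homogeneous ball has one hump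

Let $\varphi$ solve $\varphi''+\frac{d-1}r\varphi'+\varphi=0$, $\varphi(0)=1$, $\varphi'(0)=0$. It is an even entire function, given by the power series $\sum a_kr^{2k}$ with $a_0=1$, $2k(2k+d-2)a_k=-a_{k-1}$. Put $G=-\varphi'$. For $d=3$ these are $\varphi=\frac{\sin r}r$ and $G=\frac{\sin r-r\cos r}{r^2}$.

**Lemma 3.** Let $u,g,\lambda$ be as in Lemma 1 and suppose $a=1$ a.e. on $(0,\eta)$, $0<\eta\le1$. Then on $[0,\eta]$
$$u(r)=u(0)\,\varphi(\sqrt\lambda\,r),\qquad g(r)=\frac{u(0)}{\sqrt\lambda}\,G(\sqrt\lambda\,r).$$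
In particular, for $a\equiv1$, $\varphi$ has a first positive zero $j$, $\lambda_0=1/\Psi(1)=j^2$, and the eigenfunction $u_0$ and flux $g_0=Tu_0$ are $u_0=c\,\varphi(jr)$, $g_0=\frac cjG(jr)$ with $c=u_0(0)>0$.

*Proof.* On $(0,\eta)$, (6) gives $(r^{d-1}u')'=-\lambda(r^{d-1}g)'=-\lambda r^{d-1}u$, and $\tilde\varphi(r)=\varphi(\sqrt\lambda r)$ satisfies the same equation. So $W=r^{d-1}(u\tilde\varphi'-u'\tilde\varphi)$ is constant. It tends to $0$ as $r\to0$, since $u,\tilde\varphi,\tilde\varphi'$ are bounded and $u'=-\lambda g=O(r)$. So $W=0$. As $u>0$ on $(0,1)$, $(\tilde\varphi/u)'=W/(r^{d-1}u^2)=0$, and $\tilde\varphi/u=1/u(0)$ by letting $r\to0$. Then $g=-u'/\lambda$ gives the second formula, and continuity gives the endpoint $\eta$. For $a\equiv1$, $\eta=1$, we read off that $\varphi>0$ on $[0,\sqrt{\lambda_0})$ and $\varphi(\sqrt{\lambda_0})=0$. $\square$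

**Lemma 4.** $G>0$ on $(0,j]$, and $G'$ has exactly one zero $r_1$ in $(0,j]$, with $r_1<j$ and $G''(r_1)<0$. Hence with $r_*:=r_1/j\in(0,1)$: $g_0'>0$ on $(0,r_*)$, $g_0'<0$ on $(r_*,1]$, $g_0''(r_*)<0$.

*Proof.* From $(r^{d-1}\varphi')'=-r^{d-1}\varphi$ we get $r^{d-1}G=\int_0^r\varphi s^{d-1}ds>0$ on $(0,j]$ and $G'=\varphi-\frac{d-1}rG$. So $G'(0)=1-\frac{d-1}d=\frac1d>0$ and $G'(j)=-\frac{d-1}jG(j)<0$. Differentiating once more, with $\varphi'=-G$,
$$G''=-\frac{d-1}rG'+\Big(\frac{d-1}{r^2}-1\Big)G .$$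
Let $r_1<j$ be the first zero of $G'$. Since $G'>0$ before it, $G''(r_1)\le0$, so $r_1\ge\sqrt{d-1}$. If $r_1=\sqrt{d-1}$, then $G'(r_1)=G''(r_1)=0$ and $G'''(r_1)=-2(d-1)G(r_1)/r_1^3<0$, so $G'<0$ just to the left of $r_1$, a contradiction. So $r_1>\sqrt{d-1}$ and $G''(r_1)<0$, and $G'<0$ just to the right of $r_1$. If there were a next zero $r_1'\in(r_1,j]$ of $G'$, then $G'<0$ on $(r_1,r_1')$, while $G''(r_1')=(\frac{d-1}{r_1'^2}-1)G(r_1')<0$ would force $G'>0$ just to the left of $r_1'$, a contradiction. $\square$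

Let $\gamma>0$ be the gap between the two largest eigenvalues of $L_1$; the largest is $1/\lambda_0$. The next lemma says that if $L_a$ is close to $L_1$, then its flux is close to $g_0$ away from the center.

**Lemma 5.** Let $1\le a\le K$, $u,g,\lambda$ as in Lemma 1, $\varepsilon=\|L_a-L_1\|$. Then $\lambda\le\lambda_0$, $\|u-u_0\|^2\le2\varepsilon/\gamma$, and
$$\sup_{[\eta,1]}|g-g_0|^2\le\frac1d\,\eta^{2-d}\,\frac{2\varepsilon}\gamma\qquad(0<\eta\le1). \tag{8}$$

*Proof.* Since $L_a\ge L_1$, $\frac1{\lambda_0}\le\Psi(a)$, which is $\lambda\le\lambda_0$. Moreover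
$$\frac1{\lambda_0}\le\Psi(a)=\langle L_1u,u\rangle+\langle(L_a-L_1)u,u\rangle\le\frac1{\lambda_0}-\gamma\big(1-\langle u,u_0\rangle^2\big)+\varepsilon ,$$
so $1-\langle u,u_0\rangle^2\le\varepsilon/\gamma$. As $0\le\langle u,u_0\rangle\le1$, $\|u-u_0\|^2=2-2\langle u,u_0\rangle\le2(1-\langle u,u_0\rangle^2)\le2\varepsilon/\gamma$. Apply (5) to $g-g_0=T(u-u_0)$. $\square$

## Core designs, outer designs, and nothing in between

From here until the end of the proof of Theorem 1, $d\ge3$. For an optimal set $E$ let $\rho(E)=\operatorname{ess\,inf}E$, and let $\ell:=(dv)^{1/d}$, so $\nu((0,\ell))=v$. The example shows what happens: a shell of scale $\ell$ around the center supports a local mode with $1/\lambda$ of order $K\ell^2$, while soft material away from the center can change $L_1$ only by an amount of order $K\ell^d$. For $d\ge3$ and small $\ell$, the second is much smaller than the first.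

**Fixing the radii.** Choose $0<\eta_1<\eta_2<\eta_3<r_*$, depending only on $d$, and put
$$\delta:=g_0(\eta_3)-g_0(\eta_2)>0,\qquad t:=g_0(\eta_3)-\tfrac\delta2=g_0(\eta_2)+\tfrac\delta2>0 .$$
Fix $\ell_0>0$ with $\ell_0^{d-2}\le\frac14\eta_1^{d-2}$ and $\ell_0^d<r_*^d-\eta_3^d$, and put $v_0=\ell_0^d/d$. For $v\le v_0$ we then have $\nu((\eta_3,r_*))>v$. As $d\ge3$, also $\ell^{d-2}\le\frac14\eta_1^{d-2}\le\frac14$, so $\ell<1$ and $2\ell^d\le2\ell^{d-2}\le1$.

**Step 1 (dichotomy).** This step shows that an optimal set either enters the core $(0,\eta_1)$ or stays beyond the strictly larger radius $\eta_2$. *There is $K_d$ such that if $K\ge K_d$, $0<v\le v_0$ and $E$ is optimal, then either $\rho(E)<\eta_1$ or $\rho(E)\ge\eta_2$. In the second case $K\ell^2\le4d^2/\lambda_0$. If $v=v_0$, then $\rho(E)<\eta_1$.*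

First, a lower bound for $\Phi$ from a core shell. Take $E'=(\ell,2^{1/d}\ell)\subset(0,1)$, so $\nu(E')=v$, and $w=\chi_{(0,2^{1/d}\ell)}$. Then $Tw=r/d\ge\ell/d$ on $E'$ and $\|w\|^2=2v$, so
$$\Phi(v)\ge K\,\frac{\ell^2}{d^2}\cdot\frac v{2v}=\frac{K\ell^2}{2d^2}.$$
Now let $E$ be optimal with $\rho(E)\ge\eta_1$. Since $\langle(L_{a_E}-L_1)w,w\rangle=(K-1)\int_E(Tw)^2d\nu$, (5) gives
$$\varepsilon:=\|L_{a_E}-L_1\|\le(K-1)\frac{\eta_1^{2-d}v}d\le\frac{K\eta_1^{2-d}\ell^d}{d^2}\le\frac{K\ell^2}{4d^2},$$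
where the last inequality is $\ell^{d-2}\le\frac14\eta_1^{d-2}$. Therefore $\frac{K\ell^2}{2d^2}\le\Phi(v)=\Psi(a_E)\le\frac1{\lambda_0}+\frac{K\ell^2}{4d^2}$, that is,
$$K\ell^2\le\frac{4d^2}{\lambda_0}.$$
For $v=v_0$ this is impossible if $K\ell_0^2>4d^2/\lambda_0$. In general we insert it in the bound for $\varepsilon$, using $\ell^d\le\big(4d^2/(\lambda_0K)\big)^{d/2}$:
$$\varepsilon\le\frac{\eta_1^{2-d}}{d^2}\Big(\frac{4d^2}{\lambda_0}\Big)^{d/2}K^{1-d/2}.$$
This is where $d\ge3$ is used: the power of $K$ is negative (for $d=2$ it would be $0$). So for $K$ large $\frac1d\eta_1^{2-d}\frac{2\varepsilon}\gamma<\frac{\delta^2}4$, and (8) gives $|g-g_0|<\delta/2$ on $[\eta_1,1]$. As $g_0$ increases on $[0,r_*]$,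
$$g<t\ \text{ on }[\eta_1,\eta_2],\qquad g>t\ \text{ on }[\eta_3,r_*].$$
As $\nu((\eta_3,r_*))>v=\nu(E)$, a subset of $(\eta_3,r_*)$ of positive measure lies outside $E$. By Lemma 2.2, $g(x)\ge g(y)>t$ for a.e. $x\in E$ and a.e. $y$ in that subset. So $E\cap[\eta_1,\eta_2]$ is null, and $\rho(E)\ge\eta_2$. The requirements on $K$ are
$$K\ell_0^2>\frac{4d^2}{\lambda_0},\qquad\frac{2\eta_1^{2-d}}{d\gamma}\cdot\frac{\eta_1^{2-d}}{d^2}\Big(\frac{4d^2}{\lambda_0}\Big)^{d/2}K^{1-d/2}<\frac{\delta^2}4, \tag{9}$$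
and both persist when $K$ increases. Any $K_d$ for which (9) holds at $K=K_d$ is admissible.

**Step 2 (very small volumes).** This step shows that the core loses when $K\ell^2$ is small, as for $\ell=10^{-4}$ in the example. *There is $c_0>0$ depending only on $d$ and the $\eta_i$ such that if $v\le v_0$, $K\ell^2\le c_0$ and $E$ is optimal, then $\rho(E)\ge\eta_2$.*

Since $r^{2-d}$ is nonincreasing and $\nu(E)=\nu((0,\ell))$, $\int_Er\,dr=\int_Er^{2-d}d\nu\le\int_0^\ell r\,dr=\frac{\ell^2}2$. So by (5)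
$$\varepsilon=\|L_{a_E}-L_1\|\le\frac{K-1}d\int_Er^{2-d}d\nu\le\frac{K\ell^2}{2d},\qquad\int_0^sa_Er\,dr\le\frac{s^2}2+\frac{K\ell^2}2 .$$
Choose $s_0\in(0,1]$ with $\lambda_0s_0^2\le d/2$, and require $\lambda_0c_0\le d/2$. By (7) with $\lambda\le\lambda_0$ and $s=s_0$, the bracket is at least $1-\frac14-\frac14=\frac12$, so $u(0)\le2u(s_0)\le C_0:=2(d/s_0^d)^{1/2}$ and $g\le C_0r/d$. Choose $\eta_0\in(0,\eta_1]$ with $C_0\eta_0/d<t$. Then $g<t$ on $(0,\eta_0]$. Require moreover $\frac1d\eta_0^{2-d}\cdot\frac2\gamma\cdot\frac{c_0}{2d}<\frac{\delta^2}4$. Then (8) gives $|g-g_0|<\delta/2$ on $[\eta_0,1]$, so $g<t$ on $[\eta_0,\eta_2]$ and $g>t$ on $[\eta_3,r_*]$. As in Step 1, a subset of $(\eta_3,r_*)$ of positive measure lies outside $E$, and by Lemma 2.2 $E\cap(0,\eta_2]$ is null. Note that $c_0$ does not depend on $K$.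

## Why two suprema do not cross, and a connectedness argument

Fix $K\ge K_d$. It is tempting to finish as follows. Let $\Phi_{\rm core}(v)$ be the supremum of $\Psi(a_E)$ over sets with $\rho(E)<\eta_1$, let $\Phi_{\rm out}(v)$ be the supremum over those with $\rho(E)\ge\eta_1$, and look for a $v$ at which the difference changes sign. This does not work, because the difference never becomes negative. Take any set $E$ with $\rho(E)\ge\eta_1$ and move a piece of measure tending to $0$ into $(0,\eta_1)$. The new sets are core designs, and their $\Psi$ tends to $\Psi(a_E)$ by the continuity of $\Psi$. So $\Phi_{\rm core}\ge\Phi_{\rm out}$ always. When the two are equal, a maximizing sequence of core designs may lose its core in the limit, and then we have found one optimal set and not two. What is needed is that limits of *optimal* core sets keep their core. This can be extracted from the gap between $\eta_1$ and $\eta_2$ together with the monotonicity of the flux in a homogeneous core.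

**Step 3 (connectedness).** This step produces a volume at which both kinds of optimal sets exist. Choose $v_1\in(0,v_0)$ so small that $K(dv_1)^{2/d}\le c_0$. Let
$$\mathcal V_-=\{v\in[v_1,v_0]:\exists\,E\text{ optimal},\ \rho(E)<\eta_1\},\qquad\mathcal V_+=\{v\in[v_1,v_0]:\exists\,E\text{ optimal},\ \rho(E)\ge\eta_2\}.$$
By Lemma 2.1 an optimal set exists for every $v$, so by Step 1 $\mathcal V_-\cup\mathcal V_+=[v_1,v_0]$ and $v_0\in\mathcal V_-$. By Step 2, $v_1\in\mathcal V_+$.

*The set $\mathcal V_+$ is closed.* If $v_n\to v$ and $E_n$ are optimal with $E_n\cap(0,\eta_2)$ null, then the $L^1$ limit $E$ from Lemma 2.3 is optimal for $v$ and $E\cap(0,\eta_2)$ is null.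

*The set $\mathcal V_-$ is closed.* Let $v_n\to v$, $E_n$ optimal for $v_n$, $\rho(E_n)<\eta_1$, and let $E$ be the limit from Lemma 2.3 along a subsequence. By Step 1, $\rho(E)<\eta_1$, and we are done, or $\rho(E)\ge\eta_2$. Suppose the latter. Then $\nu(E_n\cap(0,\eta_2))\to0$. Hence for each $k$ and all large $n$ the set $(\eta_2-\frac1k,\eta_2)\setminus E_n$ has positive measure, and so does $E_n\cap(0,\eta_1)$ for every $n$. By Lemma 2.2 we can choose, along a subsequence, $x_n\in E_n\cap(0,\eta_1)$ and $y_n\in(0,\eta_2)\setminus E_n$ with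
$$g_n(x_n)\ge g_n(y_n),\qquad y_n\to\eta_2,\qquad x_n\to\bar x\in[0,\eta_1].$$
Since $g_n\to g$ uniformly on $[0,1]$ and $g$ is continuous there, $g(\bar x)\ge g(\eta_2)$. But $a_E=1$ on $(0,\eta_2)$, so by Lemma 3 $g=\frac{u(0)}{\sqrt\lambda}G(\sqrt\lambda\,r)$ on $[0,\eta_2]$. By Lemma 5, $\sqrt\lambda\,\eta_2\le j\eta_2<jr_*=r_1$, and $G$ is strictly increasing on $[0,r_1]$ by Lemma 4. So $g$ is strictly increasing on $[0,\eta_2]$, and $\bar x\le\eta_1<\eta_2$ gives $g(\bar x)<g(\eta_2)$, a contradiction.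

*Conclusion of the proof of Theorem 1, except for the value of $K_3$.* The interval $[v_1,v_0]$ is connected and is the union of the nonempty closed sets $\mathcal V_\pm$. So there is $v\in\mathcal V_-\cap\mathcal V_+$. For this $v$ there are optimal sets $E_-$ and $E_+$ such that $E_-\cap(0,\eta_1)$ has positive measure and $E_+\cap(0,\eta_1)$ is null. The sets $B_\mp=\Omega\setminus\{|x|\in E_\mp\}$ are two radial minimizers of (4) for the same $m$, differing on a set of positive measure. By Step 2 for $E_-$ and Step 1 for $E_+$, $c_0<K\ell^2\le4d^2/\lambda_0$. As $1-m/|\Omega|=dv=\ell^d$, the stated bounds hold with $c_d=c_0^{d/2}$ and $C_d=(4d^2/\lambda_0)^{d/2}$. $\square$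

## The numbers in dimension three

To show that $K_3=10^9$ is admissible, we check (9). Here $\lambda_0=\pi^2$, $G(r)=\frac{\sin r-r\cos r}{r^2}$, $u_0=\sqrt2\,\frac{\sin\pi r}r$ and $g_0=-u_0'/\pi^2=\sqrt2\,G(\pi r)$. By the example before Lemma 1 the eigenvalues of $L_1$ are $(n\pi)^{-2}$, so $\gamma=\frac1{\pi^2}-\frac1{4\pi^2}=\frac3{4\pi^2}$.

Since $G'(2)=\frac{\sin2}2-G(2)\approx0.4546-0.4354>0$, Lemma 4 gives $r_1>2$ and $r_*>2/\pi>0.63$. Take $\eta_1=\frac14$, $\eta_2=\frac13$, $\eta_3=\frac12$, $\ell_0=\frac1{16}$. Then $\ell_0=\frac14\eta_1$, and $\ell_0^3=\frac1{4096}<0.63^3-0.5^3$. Next,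
$$G\big(\tfrac\pi2\big)=\frac4{\pi^2}\approx0.4053,\qquad G\big(\tfrac\pi3\big)=\frac9{\pi^2}\Big(\frac{\sqrt3}2-\frac\pi6\Big)\approx0.3123,$$
so $\delta=\sqrt2\,(G(\frac\pi2)-G(\frac\pi3))\approx0.1316$ and $\frac{\delta^2}4>0.0043$.

In (9) the first condition is $K/256>36/\pi^2$, true for $K\ge10^9$. The left side of the second condition is
$$\frac8{3\gamma}\cdot\frac49\cdot\frac{216}{\pi^3}K^{-1/2}=\frac{32\pi^2}9\cdot\frac49\cdot\frac{216}{\pi^3}K^{-1/2}=\frac{1024}{3\pi}K^{-1/2}<108.7\,K^{-1/2}<0.0035$$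
for $K\ge10^9$. So (9) holds, and the proof of Theorem 1 is complete. The answer to the question is therefore negative: for instance, for $d=3$, any ball and $\beta/\alpha=10^9$, there is an $m$ with two different minimizers.

## Level sets of a minimizer are concentric spheres (Theorem 2)

Let $d\ge2$. We use four textbook tools. The *perimeter* $P(F)$ of a set $F$ of finite measure is the total variation of the gradient measure $D\chi_F$; for a ball of radius $R$ this measure has total variation density $\mathcal H^{d-1}$ on the sphere, and $P=d\omega_dR^{d-1}$. The *coarea formula*, for $w\in W^{1,1}(\mathbb R^d)$ with $w\ge0$ and Borel $f\ge0$, says $\int f|\nabla w|\,dx=\int_0^\infty\int f\,d|D\chi_{\{w>\tau\}}|\,d\tau$. The *isoperimetric inequality* says $P(F)\ge d\omega_d^{1/d}|F|^{1-1/d}$, with equality (for $0<|F|<\infty$) only for balls up to null sets. Finally, the *decreasing rearrangement* of $u\ge0$ is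
$$u^*(s)=\sup\{t\ge0:\mu(t)>s\},\qquad\mu(t)=|\{u>t\}| .$$
For example, $u=1-|x|$ on the unit ball has $\mu(t)=\omega_d(1-t)^d$ for $0\le t\le1$ and $u^*(s)=1-(s/\omega_d)^{1/d}$. In general $u^*$ is nonincreasing and right-continuous, and since $\mu$ is right-continuous, $u^*(s)>t$ if and only if $\mu(t)>s$. So $|\{u^*>t\}|=\mu(t)$ and $u,u^*$ have the same distribution.

Let $B\subset\Omega$ be measurable with $|B|=m$, $\lambda=\lambda(B)$, and let $u>0$ be its ground state, normalized by $\int_\Omega u^2=1$ and extended by $0$ to $\mathbb R^d$. Let $a=1/\sigma$, $A=\Omega\setminus B$, $M=\operatorname{ess\,sup}u\in(0,\infty]$, and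
$$\tilde A(t)=\int_{\{u>t\}}a\,dx,\quad P(t)=P(\{u>t\}),\quad I(s)=\lambda\int_0^su^*\,d\tau,\quad\mathcal E(t)=\lambda\int_{\{u>t\}}u\,dx=I(\mu(t)).$$

**Step 1 (an inequality on each level).** This step bounds the size of a level set by the flux through it and the resistance near it. For $t\ge0$ the function $\min((u-t)_+,h)/h$ lies in $H^1_0(\Omega)$. Testing the equation with it and using dominated convergence on the right,
$$\frac1h\int_{\{t<u\le t+h\}}\sigma|\nabla u|^2dx=\lambda\int u\,\frac{\min((u-t)_+,h)}h\,dx\ \longrightarrow\ \mathcal E(t)\qquad(h\downarrow0). \tag{10}$$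
By Cauchy–Schwarz with $\sigma a=1$,
$$\Big(\frac1h\int_{\{t<u\le t+h\}}|\nabla u|\,dx\Big)^2\le\frac1h\int_{\{t<u\le t+h\}}\sigma|\nabla u|^2dx\cdot\frac{\tilde A(t)-\tilde A(t+h)}h .$$
By the coarea formula the left side is $\big(\frac1h\int_t^{t+h}P\,d\tau\big)^2$, and $P$ is integrable on $(0,M)$. Letting $h\downarrow0$ and using the isoperimetric inequality, for a.e. $t\in(0,M)$,
$$d^2\omega_d^{2/d}\mu(t)^{2-2/d}\le P(t)^2\le\mathcal E(t)\,(-\tilde A'(t)). \tag{11}$$

**Step 2 (a radial profile for $a$).** This step replaces $a$ by a function $\hat a$ of one variable with the same budget. For $t<t'$, $\mu(t)-\mu(t')\le\tilde A(t)-\tilde A(t')\le K(\mu(t)-\mu(t'))$. Hence $\tilde A=F\circ\mu$, where $F$ is defined on the range of $\mu|_{[0,\infty)}$ and has difference quotients in $[1,K]$. The closure of this range contains $0$ and $\mu(0)=|\Omega|$. Extend $F$ to the closure by continuity and to the gaps by linear interpolation. Then $F$ has difference quotients in $[1,K]$ on $[0,|\Omega|]$ and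 $F(0)=0$, so
$$F(s)=\int_0^s\hat a\,d\tau,\qquad1\le\hat a\le K,\qquad\int_0^{|\Omega|}\hat a\,d\tau=\tilde A(0)=|\Omega|+(K-1)|A| .$$
To see what $\hat a$ does, take $d=2$, the function $1-|x|$ in place of $u$, and $A$ a half disk: then $\tilde A=\frac{1+K}2\mu$ and $\hat a=\frac{1+K}2$, the mean of $a$ over circles. Viewing $\hat a$ as a function of $r$ via $s=\omega_dr^d$, $ds=d\omega_d\,d\nu$, we have $\int\frac{\hat a-1}{K-1}d\nu=\frac{|A|}{d\omega_d}=v$. So $\hat a\in\mathcal A_v$.

**Step 3 (comparison).** This step proves $\lambda(B)\ge1/\Phi(v)$. Let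
$$k(s)=d^{-2}\omega_d^{-2/d}s^{2/d-2}I(s),\qquad Y(s)=\int_s^{|\Omega|}k\,\hat a\,d\tau .$$
The function $k$ is continuous and positive on $(0,|\Omega|]$, so $Y$ is locally Lipschitz there. With $\mathcal E(t)=I(\mu(t))$, (11) says $k(\mu(t))(-\tilde A'(t))\ge1$ for a.e. $t\in(0,M)$. The function $\Theta(t)=Y(\mu(t))\ge0$ is nondecreasing on $(0,M)$. For $t<t'$,
$$\Theta(t')-\Theta(t)=\int_{\mu(t')}^{\mu(t)}k\,\hat a\,d\tau$$
lies between the minimum and the maximum of $k$ over $[\mu(t'),\mu(t)]$ times $F(\mu(t))-F(\mu(t'))=\tilde A(t)-\tilde A(t')$. So wherever $\mu$ and $\tilde A$ are differentiable, $\Theta'(t)=k(\mu(t))(-\tilde A'(t))$, and this is $\ge1$ a.e. Since $\Theta$ is monotone and nonnegative, $Y(\mu(t))=\Theta(t)\ge\int_0^t\Theta'\ge t$ for $t\in(0,M)$. For $0<t<u^*(s)$ we have $\mu(t)>s$, hence $t<M$ and $Y(s)\ge Y(\mu(t))\ge t$. Thus $u^*\le Y$.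

Put $U(r)=u^*(\omega_dr^d)$. Then $I(\omega_dr^d)=\lambda d\omega_dr^{d-1}TU(r)$, so $k(\omega_d\varrho^d)=\frac{\lambda}{d\omega_d}\varrho^{1-d}\,TU(\varrho)$. The substitution $\tau=\omega_d\varrho^d$ gives $Y(\omega_dr^d)=\lambda\int_r^1\hat a\,TU\,d\varrho=\lambda L_{\hat a}U(r)$. Therefore
$$U\le\lambda L_{\hat a}U\ \text{ on }(0,1),\qquad\|U\|^2\le\lambda\langle L_{\hat a}U,U\rangle\le\lambda\Psi(\hat a)\|U\|^2\le\lambda\,\Phi(v)\|U\|^2. \tag{12}$$
Here $\|U\|^2=\int_\Omega u^2/(d\omega_d)\in(0,\infty)$. Hence $\lambda(B)\ge1/\Phi(v)$ for every $B\in\mathcal B$, while optimal $E$ give radial sets with eigenvalue $1/\Phi(v)$. This proves again that a radial minimizer exists.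

**Step 4 (equality in one variable).** From now on $B$ is a minimizer. This step makes the profile explicit. Now $\lambda\Phi(v)=1$ and all inequalities in (12) are equalities. So $\hat a$ is a maximizer of $\Psi$ on $\mathcal A_v$, and by Lemma 2.1 $\hat a\in\{1,K\}$ a.e. Since $u>0$ in $\Omega$, $\mu(t)\to|\Omega|$ as $t\downarrow0$, so $U>0$ on $(0,1)$. From $\lambda L_{\hat a}U-U\ge0$ and $\langle\lambda L_{\hat a}U-U,U\rangle=0$ we get $U=\lambda L_{\hat a}U$ a.e. So $u^*=Y$ a.e., and everywhere on $(0,|\Omega|)$ because $u^*$ is right-continuous and $Y$ continuous. Thus $U$ is a multiple of the top eigenfunction of $L_{\hat a}$. By Lemma 1 it is bounded and Lipschitz with $U'=-\lambda\hat a\,TU$, where $TU$ is continuous and positive on $(0,1]$. In particular $M<\infty$. As $Y$ is continuous and strictly decreasing from $M$ to $0$, $\mu(t)=|\{Y>t\}|=Y^{-1}(t)$ on $(0,M)$. So $\mu$ is continuous, $\Theta(t)=t$ and $\Theta'=1$, which means that **equality holds throughout (11) for a.e. $t$**.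

Let $R(t)=(\mu(t)/\omega_d)^{1/d}$. Then $U(R(t))=t$, and $R$ is a decreasing bijection of $(0,M)$ onto $(0,1)$. Since $|U'|\ge\lambda TU$ is bounded below on compact subsets of $(0,1)$, the inverse $R$ of $U$ is locally Lipschitz on $(0,M)$, and so is $\mu=\omega_dR^d$.

**Step 5 (the level sets are balls).** By the equality case of the isoperimetric inequality, for a.e. $t$ the set $\{u>t\}$ is, mod null, an open ball $B(x(t),R(t))$. For arbitrary $t\in(0,M)$ take such $t_n\downarrow t$. Then $\{u>t\}$ is the increasing union of the $\{u>t_n\}$, and nested balls satisfy $|x(t_n)-x(t_m)|\le|R(t_n)-R(t_m)|$. So the centers converge to some $x(t)$, the radii converge to $R(t)$, and the union is the ball $B(x(t),R(t))$. By nestedness $|x(t)-x(t')|\le|R(t)-R(t')|$ for all $t,t'$, so $x(\cdot)$ is locally Lipschitz. Since $\{u>t\}\subset\Omega$, $|x(t)|\le1-R(t)\to0$ as $t\to0$.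

**Step 6 (the gradient on the spheres).** This step shows that $\sigma|\nabla u|$ is constant on almost every sphere $S_t=\partial B(x(t),R(t))$. Fix Borel representatives of $\nabla u$ and of $a\in\{1,K\}$, and $\sigma=1/a$. The perimeter measure of $\{u>t\}$ is $\mathcal H^{d-1}$ restricted to $S_t$. The coarea formula for $(u-t)_+$ reads, for Borel $f\ge0$ and $t\in(0,M)$,
$$\int_{\{u>t\}}f|\nabla u|\,dx=\int_t^M\int_{S_\tau}f\,d\mathcal H^{d-1}d\tau. \tag{13}$$
Let $Z=\{\nabla u=0\}$. With $f=\chi_Z$ we see that $\nabla u\ne0$ $\mathcal H^{d-1}$-a.e. on $S_\tau$ for a.e. $\tau$. With $f=\sigma|\nabla u|$ and (10) we see that $\mathcal E(t)=\int_{S_t}\sigma|\nabla u|\,d\mathcal H^{d-1}$ for a.e. $t$. With $f=h\chi_{\{\nabla u\ne0\}}/|\nabla u|$, first for bounded Borel $h\ge0$ and then for bounded Borel $h$ by linearity (everything is integrable),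
$$-\frac d{dt}\int_{\{u>t\}}h\,dx=\int_{S_t}\frac h{|\nabla u|}\,d\mathcal H^{d-1}-\frac d{dt}\int_{\{u>t\}\cap Z}h\,dx\qquad\text{for a.e. }t. \tag{14}$$
For $h=a$ this is $-\tilde A'(t)=\int_{S_t}\frac a{|\nabla u|}+s(t)$ with $s(t)=-\frac d{dt}\int_{\{u>t\}\cap Z}a\ge0$. Since $\sigma a=1$, Cauchy–Schwarz on $S_t$ and equality in (11) give
$$P(t)^2\le\int_{S_t}\sigma|\nabla u|\int_{S_t}\frac a{|\nabla u|}\le\mathcal E(t)\,(-\tilde A'(t))=P(t)^2\qquad\text{for a.e. }t.$$
So $s(t)=0$, and by the equality case of Cauchy–Schwarz $\sigma|\nabla u|$ is constant $\mathcal H^{d-1}$-a.e. on $S_t$. For bounded $h$ the increments of $t\mapsto\int_{\{u>t\}\cap Z}h$ are at most $\sup|h|$ times those of $\int_{\{u>t\}\cap Z}a$ in modulus, because $a\ge1$. So the last term of (14) vanishes for a.e. $t$.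

**Step 7 (the coefficient on the spheres).** This step shows that $a$ is constant on almost every $S_t$. The set $N$ of $s\in(0,|\Omega|)$ at which $F'(s)$ fails to exist, or differs from $\hat a(s)$, or is not in $\{1,K\}$, is null. If $\mu(t)\in N$, then $t=Y(\mu(t))\in Y(N)$, which is null since $Y$ is locally Lipschitz. So for a.e. $t$ the chain rule gives $\tilde A'(t)=\hat a(\mu(t))\mu'(t)$ with $\hat a(\mu(t))\in\{1,K\}$. By (14) with $h=a$ and $h=1$ this reads
$$\int_{S_t}\frac{a-\hat a(\mu(t))}{|\nabla u|}\,d\mathcal H^{d-1}=0 .$$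
As $\hat a(\mu(t))$ is one of the two extreme values $1,K$, the integrand has constant sign. Thus $a=\hat a(\mu(t))$ $\mathcal H^{d-1}$-a.e. on $S_t$, and by Step 6 $|\nabla u|$ is constant a.e. on $S_t$.

**Step 8 (the centers do not move).** We have $\int_{\{u>t\}}x\,dx=\mu(t)x(t)$. By (14) with $h$ the coordinates of $x$ (cut off outside $\Omega$), and since $|\nabla u|$ is constant on $S_t$, for a.e. $t$
$$(\mu x)'(t)=-\int_{S_t}\frac x{|\nabla u|}\,d\mathcal H^{d-1}=-x(t)\int_{S_t}\frac1{|\nabla u|}\,d\mathcal H^{d-1}=\mu'(t)x(t).$$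
By the product rule $\mu x'=0$ a.e. As $x$ is locally Lipschitz, it is constant, and $x\equiv\lim_{t\to0}x(t)=0$.

**Step 9 (radial symmetry).** Now $S_t=\{|x|=R(t)\}$. Step 7 holds for a.e. $t$, and the locally Lipschitz bijection $R:(0,M)\to(0,1)$ maps null sets to null sets. So for a.e. $r\in(0,1)$, $a(x)=\hat a(r)$ for $\mathcal H^{d-1}$-a.e. $x$ with $|x|=r$, with $\hat a$ viewed as a function of $r$. By Fubini $a(x)=\hat a(|x|)$ a.e., and $B$ is radial. This proves Theorem 2. $\square$

## A single shell at low contrast (Theorem 3)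

Let $d\ge2$. By Theorem 2 and Step 3 of its proof, the minimizers of (4) correspond to the optimal sets $E$, and these exist by Lemma 2.1. So it suffices to show that for small $\kappa:=K-1\in(0,1]$ the optimal $E$ is unique and is an interval. As $\kappa\to0$ the flux becomes $g_0$, and the bathtub principle for the one-humped $g_0$ has exactly one solution, an interval around $r_*$. For $\kappa>0$ each optimal set is a superlevel set of *its own* flux, and we must exclude that two of them support each other.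

Below, $b_0,b_1,\tau_0,\tau,C,\kappa_1$ are positive constants depending only on $d$; $C$ may change from line to line. Choose $\eta\in(0,r_*)$ with $\lambda_0\eta^2<1$ and $g_0(\eta)<\frac14g_0(1)$.

**Step 1 (every flux has one hump).** Let $1\le a\le1+\kappa$, with $u,g,\lambda$ from Lemma 1. For $0<r\le\eta$, (7) gives $u(r)\ge u(0)(1-\frac{\lambda_0(1+\kappa)r^2}{2d})\ge u(0)(1-\frac{\lambda_0r^2}d)>\frac{d-1}du(0)$. So by (6), $g'=u-\frac{d-1}rg\ge u-\frac{d-1}du(0)>0$ on $(0,\eta]$. As $\kappa\to0$ we have, uniformly in such $a$: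

- $\|L_a-L_1\|\le\kappa\|T\|^2\to0$, so $g\to g_0$ uniformly on $[\eta,1]$ by (8);
- $\frac{\lambda_0}{1+\kappa}\le\lambda\le\lambda_0$, because $L_1\le L_a\le(1+\kappa)L_1$;
- $u(s)=\lambda\int_s^1ag\,dr\to u_0(s)$ uniformly on $[\eta,1]$;
- $g'=u-\frac{d-1}rg\to g_0'$ uniformly on $[\eta,1]$, $g'$ is Lipschitz there, and $g''=-\lambda ag-\frac{d-1}rg'+\frac{d-1}{r^2}g\to g_0''$ uniformly (a.e.) on $[\eta,1]$.

By Lemma 4 there are $\zeta,\tau_0>0$ such that $[r_*-2\zeta,r_*+2\zeta]\subset(\eta,1)$, $g_0''\le-2\tau_0$ on this interval, $g_0'\ge2\tau_0$ on $[\eta,r_*-\zeta]$ and $g_0'\le-2\tau_0$ on $[r_*+\zeta,1]$. So for $\kappa\le\kappa_1$ the same holds for $g$ with $\tau_0$ in place of $2\tau_0$ (for $g''$ a.e.). Thus $g'$ has exactly one zero $r^*\in(0,1]$, and $|r^*-r_*|<\zeta$. Between $r_*-\zeta$ and $r_*+\zeta$ we integrate $g''\le-\tau_0$ from $r^*$; on the remaining parts of $[\eta,1]$ we use $|g'|\ge\tau_0$ and that distances are at most $1$. After decreasing $\kappa_1$ we get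
$$\begin{gathered}g'(x)\ge\tau_0(r^*-x)\ \text{ on }[\eta,r^*],\qquad g'(x)\le-\tau_0(x-r^*)\ \text{ on }[r^*,1],\\ b_0\le g\le b_1,\quad|g'|,|g''|\le b_1\ \text{ on }[\eta,1],\qquad g(\eta)<g(1).\end{gathered} \tag{15}$$

**Step 2 (optimal sets are intervals).** By Step 1, $g$ increases strictly on $[0,r^*]$ and decreases strictly on $[r^*,1]$, so its level sets are null. By Lemma 2.2 every optimal $E$ equals $\{g>\sqrt c\}$, where $0<\sqrt c<\max g$ because $0<v<1/d$. As $g(0)=0$, $E=(\rho,r)$ with $0<\rho<r^*<r\le1$, $g(\rho)=\sqrt c$, and either $r=1$ (and then $\sqrt c\le g(1)$) or $g(r)=\sqrt c$.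

**Step 3 (two optimal sets: a lower bound).** Suppose $E_i=(\rho_i,r_i)$, $i=1,2$, are distinct optimal sets for the same $v$ and $\kappa\le\kappa_1$, with $u_i,g_i,c_i,r_i^*$. Since $r_1^d-\rho_1^d=r_2^d-\rho_2^d$, we may assume $\rho_1<\rho_2$ and $r_1<r_2\le1$. As $r_1<1$, $g_1(\rho_1)=g_1(r_1)=\sqrt{c_1}\ge g_1(1)>g_1(\eta)$, so $\rho_1>\eta$. Put
$$h=\chi_{E_2}-\chi_{E_1},\quad D=\int|h|\,d\nu>0,\quad\Delta=r_2-\rho_1\in(0,1],\quad S=\int h\,(g_2^2-g_1^2)\,d\nu .$$
Note that $\int h\,d\nu=0$ and $h=0$ outside $[\rho_1,r_2]\subset[\eta,1]$. The purpose of $S$ is that each $E_i$ is strictly best for its own flux, so $S$ must be large, while $g_2-g_1$ is caused only by $\kappa h$, so $S$ must be small.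

Let $f=g_1^2$ and $r^*=r_1^*$. By (15) and $g_1'(r^*)=0$, integrating $f'=2g_1g_1'$ gives
$$b_0\tau_0(x-r^*)^2\le f(r^*)-f(x)\le b_1^2(x-r^*)^2\qquad\text{on }[\eta,1].$$
With $f(\rho_1)=f(r_1)$ and $\rho_1<r^*<r_1$ this yields $r^*-\rho_1\le C(r_1-r^*)$. For $x\in[r_1,1]$,
$$c_1-f(x)=\int_{r_1}^x(-f')\ge b_0\tau_0\big[(x-r^*)^2-(r_1-r^*)^2\big]=b_0\tau_0(x-r_1)(x+r_1-2r^*)\ge\tau(x-r_1)(x-\rho_1),$$
because $x+r_1-2r^*\ge x-r^*$ and $x-\rho_1\le(x-r^*)+C(r_1-r^*)\le(1+C)(x-r^*)$.

By Lemma 2.2 for $E_2$, $\int hg_2^2d\nu\ge0$. By $\int h\,d\nu=0$ and Lemma 2.2 for $E_1$ (so that $g_1^2\ge c_1$ on $E_1$),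
$$-\int hg_1^2d\nu=\int(\chi_{E_1}-\chi_{E_2})(g_1^2-c_1)\,d\nu\ge\int_{E_2\setminus E_1}(c_1-g_1^2)\,d\nu .$$
Now $E_2\setminus E_1$ is, up to an endpoint, the interval $(\max(r_1,\rho_2),r_2)$. Let $L$ be its length. Then $L\ge D/2$, as $D=2\nu(E_2\setminus E_1)\le2L$, and $L\le\Delta$. On its right half $x-r_1\ge L/2$ and $x-\rho_1\ge\Delta-L/2\ge\Delta/2$. Hence
$$S\ge\tau\eta^{d-1}\cdot\frac L2\cdot\frac L2\cdot\frac\Delta2\ge\frac{\tau\eta^{d-1}}{32}D^2\Delta. \tag{16}$$

**Step 4 (two optimal sets: an upper bound).** Let $q\in\{g_2,\,g_1+g_2\}$; $|q|,|q'|\le2b_1$ on $[\eta,1]$. We estimate $T^*(hq)(s)=\int_s^1hq\,dr$. It vanishes for $s\ge r_2$. For $s\in(\rho_1,r_2)$ it is at most $2b_1\eta^{1-d}D\le CD$ in modulus. For $s<\rho_1$, since $\int h\,d\nu=0$, it equals $\int h\,\big(q\,r^{1-d}-q(\rho_1)\rho_1^{1-d}\big)d\nu$, which is at most $CD\Delta$ in modulus, because $q\,r^{1-d}$ is Lipschitz on $[\eta,1]$. So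
$$\|T^*(hq)\|^2\le CD^2\Delta+CD^2\Delta^2\le CD^2\Delta .$$
Let $\Lambda=\Phi(v)=\Psi(a_{E_1})=\Psi(a_{E_2})$. Write $u_2=\bar c\,u_1+z$ with $z\perp u_1$, $\bar c=\langle u_1,u_2\rangle\in[0,1]$. Then, since $a_{E_2}-a_{E_1}=\kappa h$,
$$(L_{a_{E_1}}-\Lambda)z=(L_{a_{E_1}}-\Lambda)u_2=(L_{a_{E_1}}-L_{a_{E_2}})u_2=-\kappa T^*(hg_2).$$
By min-max the second eigenvalue of $L_{a_{E_1}}$ is at most $(1+\kappa)(\frac1{\lambda_0}-\gamma)$, while $\Lambda\ge\frac1{\lambda_0}$. So, after decreasing $\kappa_1$, the gap is at least $\gamma/2$, and $\|z\|\le\frac{2\kappa}\gamma\|T^*(hg_2)\|$. Also $\|u_2-u_1\|^2=2-2\bar c\le2(1-\bar c^2)=2\|z\|^2$. Therefore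
$$S=\langle h(g_1+g_2),T(u_2-u_1)\rangle=\langle T^*(h(g_1+g_2)),u_2-u_1\rangle\le\|T^*(h(g_1+g_2))\|\,\|u_2-u_1\|\le C\kappa D^2\Delta. \tag{17}$$

**Step 5 (comparison of the two bounds).** Both (16) and (17) are of order $D^2\Delta$, so the sizes of the sets cancel and only $\kappa$ decides: since $D,\Delta>0$,
$$\kappa\ge\frac{\tau\eta^{d-1}}{32C}.$$
For $\kappa$ below this constant and at most $\kappa_1$, both of which depend only on $d$, two distinct optimal sets are impossible. So the optimal $E$ is unique for every $v\in(0,1/d)$, and by Step 2 it is an interval $(\rho,r)$. This gives $k_d>1$ and proves Theorem 3. $\square$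

The uniqueness argument stops at (17) when the contrast grows: the response $u_2-u_1$ of the ground state to a change of design carries the factor $\kappa$ divided by the spectral gap, and for large $\kappa$ nothing keeps it below the gain in (16). For $d\ge3$, Theorem 1 shows that no argument can repair this at high contrast.
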